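# Martin-Löf random bases for computable randomness

## 1. Computable oracles: coding any set into a computably random set

All sets are sets of natural numbers, identified with infinite binary sequences. We write $\{0,1\}^m$ for the set of strings of length $m$, $|\sigma|$ for the length of a string, $Z\upharpoonright n$ for the first $n$ bits of $Z$, and $\mu$ for the uniform measure on infinite sequences. The partial computable functions are listed as $\Phi_0,\Phi_1,\dots$, and $\emptyset'=\{t:\Phi_t(t)\downarrow\}$.

**Definition (martingale).** A martingale is a function $M$ from finite binary strings to the reals $\ge 0$ with $M(\sigma)=\frac{M(\sigma0)+M(\sigma1)}2$ for all $\sigma$. It succeeds on $Z$ if $\sup_nM(Z\upharpoonright n)=\infty$. A set $Z$ is computably random relative to $A$ if no $A$-computable martingale succeeds on $Z$. Computable randomness, written CR, is the case $A=\emptyset$.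

A martingale is the capital of a gambler who bets on successive bits in a fair game. For example, the gambler who starts with $1$ and always bets everything on $0$ has $M(0^n)=2^n$ and $M(\sigma)=0$ for every $\sigma$ containing a $1$; it succeeds on $000\dots$ only. Similarly, if $Z\le_TA$, then betting everything on the next bit of $Z$ is an $A$-computable martingale that succeeds on $Z$. So a set that is computably random relative to $A$ is never computable from $A$.

**Definition (base).** A set $A$ is a base for CR if there is a set $Z\ge_TA$ that is computably random relative to $A$.

The two demands pull against each other: $Z$ must contain all the information in $A$, and yet gamblers who know $A$ must not be able to profit from $Z$. The question of this lecture, posed in "Randomness and Computability: Open Questions", is whether $A$ can itself be random in the sense of Martin-Löf.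

If $A$ is computable, it is trivially a base: take any computably random $Z$. But there is a stronger statement with a real coding argument behind it.

**Proposition 1.1 (the easy case).** For every set $B$ there is a computably random set $Z$ with $Z\ge_TB$.

Putting the bits of $B$ at the even positions of $Z$ does not work. For $B=\emptyset$, the gambler who bets everything on $0$ at even positions and nothing at odd positions succeeds. The information must be placed where no gambler of interest gains much. We make this precise now. Everything up to Lemma 1.5 is stated for an arbitrary oracle $A$, because we shall need it again.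

### Rational martingales

**Lemma 1.2.** For every $A$-computable martingale $M$ there is a rational-valued martingale $N$, exactly computable from $A$, with $N\ge M$.

*Proof.* The purpose is to make inequalities between capitals decidable from $A$. Choose a rational $N(\emptyset)\ge M(\emptyset)+1$ (here $\emptyset$ is the empty string). Using $A$, choose rationals $d_\sigma$ with $|d_\sigma-(M(\sigma1)-M(\sigma))|\le2^{-|\sigma|-2}$, and put $N(\sigma1)=N(\sigma)+d_\sigma$, $N(\sigma0)=N(\sigma)-d_\sigma$. Fairness of $N$ is immediate. Since $M(\sigma0)=M(\sigma)-(M(\sigma1)-M(\sigma))$, the difference $N-M$ changes by at most $2^{-|\sigma|-2}$ when we pass from $\sigma$ to $\sigma0$ or $\sigma1$. Hence $N-M\ge1-\sum_n2^{-n-2}=\frac12$ everywhere. In particular $N\geq M\ge0$, so $N$ is a martingale. $\square$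

Since $N$ succeeds wherever $M$ does, and dividing by $N(\emptyset)$ does not affect success, the following holds. Fix a list $M_0,M_1,\dots$ of all $A$-computable rational-valued martingales with $M_i(\emptyset)=1$. If no $M_i$ succeeds on $Z$, then $Z$ is computably random relative to $A$. We do not ask that the list be computable in anything. Note that $M_i(\sigma b)\le2M_i(\sigma)$, so $M_i(\sigma)\le2^{|\sigma|}$.

### Blocks and safe strings

Let
$$n_0=0,\qquad m_t=n_t+5t+10,\qquad n_{t+1}=n_t+m_t,\qquad B_t=(t+1)2^{n_t}. \tag{1}$$
These sequences are computable. Block $t$ of $Z$ is the string $Y_t\in\{0,1\}^{m_t}$ of the bits of $Z$ at positions in $[n_t,n_{t+1})$. For instance $m_0=10$, $n_1=10$, $m_1=25$, $n_2=35$.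

**Lemma 1.3 (Kolmogorov's inequality).** Let $N$ be a martingale, $a>1$, $\rho$ a string, $m\in\mathbb N$. The proportion of $Y\in\{0,1\}^m$ that have a prefix $Y'$ with $N(\rho Y')>aN(\rho)$ is at most $1/a$. If $N(\rho)=0$, it is $0$.

*Proof.* If $N(\rho)=0$, fairness and nonnegativity give $N(\rho Y')=0$ for all $Y'$. Otherwise let $T$ be the set of minimal strings $\tau$ of length at most $m$ with $N(\rho\tau)>aN(\rho)$. No member of $T$ is a proper prefix of another. By fairness, $N(\rho)=2^{-m}\sum_{Y\in\{0,1\}^m}N(\rho Y)$, and the strings $Y\in\{0,1\}^m$ extending $\tau$ contribute exactly $2^{-|\tau|}N(\rho\tau)$ to this average. So $N(\rho)\ge\sum_{\tau\in T}2^{-|\tau|}N(\rho\tau)\ge aN(\rho)\sum_{\tau\in T}2^{-|\tau|}$, and $\sum_{\tau\in T}2^{-|\tau|}$ is the proportion in question. $\square$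

Suppose rationals $q_0,\dots,q_{i-1}>0$ are fixed. For $k\in\mathbb N$ let
$$N_{i,k}=\sum_{j<i}q_jM_j+2^{-i-n_k}M_i. \tag{2}$$
For $|\rho|=n_t$ and $k\le t$ define the set of safe strings
$$S^i_{t,\rho,k}=\{Y\in\{0,1\}^{m_t}:N_{i,k}(\rho Y')\le(1+2^{-t})N_{i,k}(\rho)\text{ for all prefixes }Y'\text{ of }Y\}. \tag{3}$$
Lemma 1.3 with $a=1+2^{-t}$ gives
$$|S^i_{t,\rho,k}|\ge\Bigl(1-\frac1{1+2^{-t}}\Bigr)2^{m_t}=\frac{2^{-t}}{1+2^{-t}}2^{m_t}\ge2^{m_t-t-1}. \tag{4}$$

As an example, take $i=t=k=0$ and let $M_0$ be the gambler who always bets everything on $0$. The safe strings are the $Y\in\{0,1\}^{10}$ along which the capital never exceeds $2$, that is, those not beginning with $00$. There are $1024-256=768$ of them, and (4) promises $512$.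

The next lemma says that safe blocks are all we need for randomness, if the martingales enter one at a time with small weights. When $M_i$ enters at position $n_{k_i}$ its capital may already be $2^{n_{k_i}}$; the weight $2^{-i-n_{k_i}}$ reduces this to at most $2^{-i}$.

**Lemma 1.4 (bounded capital).** Let $0=k_0<k_1<\cdots$, $q_i=2^{-i-n_{k_i}}$ and $N_i=N_{i,k_i}=\sum_{j\le i}q_jM_j$. Suppose that for all $i$ and all $t$ with $k_i\le t<k_{i+1}$ we have $Y_t\in S^i_{t,\rho,k_i}$, where $\rho=Z\upharpoonright n_t$. Then no $M_j$ succeeds on $Z$, so $Z$ is computably random relative to $A$.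

*Proof.* Let $p_t=1+2^{-t}$, $p=\prod_tp_t<\infty$ and $b_i=N_i(Z\upharpoonright n_{k_i})$. Within block $t$, where $k_i\le t<k_{i+1}$, the capital $N_i$ never exceeds $p_t$ times its value at the start of the block. So for $n\in[n_{k_i},n_{k_{i+1}}]$
$$N_i(Z\upharpoonright n)\le b_i\prod_{k_i\le t<k_{i+1}}p_t. \tag{5}$$
Moreover $q_{i+1}M_{i+1}(Z\upharpoonright n_{k_{i+1}})\le2^{-(i+1)-n_{k_{i+1}}}2^{n_{k_{i+1}}}=2^{-i-1}$, and $N_{i+1}=N_i+q_{i+1}M_{i+1}$. Hence
$$b_{i+1}\le b_i\prod_{k_i\le t<k_{i+1}}p_t+2^{-i-1},\qquad b_0=q_0M_0(\emptyset)=1.$$
By induction $b_i\le\prod_{t<k_i}p_t\cdot\sum_{j\le i}2^{-j}$: in the induction step the new summand $2^{-i-1}$ may be multiplied by $\prod_{t<k_{i+1}}p_t\ge1$. With (5), $N_i(Z\upharpoonright n)\le2p$ for all $n\in[n_{k_i},n_{k_{i+1}}]$. Now fix $j$ and $n\ge n_{k_j}$. Then $n\in[n_{k_i},n_{k_{i+1}}]$ for some $i\ge j$, and $q_jM_j(Z\upharpoonright n)\le N_i(Z\upharpoonright n)\le2p$. So $M_j$ is bounded along $Z$. $\square$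

### Labels carried by safe strings

**Definition (lists and labellings).**

* A $t$-list is a finite set $\mathcal S$ of at most $B_t$ subsets of $\{0,1\}^{m_t}$, each of size at least $2^{m_t-t-1}$.
* A $t$-labelling is a partial function $c$ from $\{0,1\}^{m_t}$ to $\{0,\dots,t\}$ with $|\mathrm{dom}\,c|\le2^{m_t-t-2}$.
* $c$ hits $S\subseteq\{0,1\}^{m_t}$ if for every $\ell\le t$ there is $Y\in S$ with $c(Y)=\ell$. It hits a $t$-list if it hits each member.

These are finite objects, identified with code numbers. For $t=0$: a $0$-list has at most one member, a set of at least $512$ strings of length $10$; a $0$-labelling gives the label $0$ to at most $256$ strings; it hits $S$ if it labels at least one string of $S$.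

A labelling serves two purposes. If $c$ hits $S$, then any message $\ell\le t$ can be sent by choosing a string of $S$ labelled $\ell$. And whether or not $c$ hits $S$, one can send nothing: a member $S$ of a $t$-list satisfies
$$|S|\ge2^{m_t-t-1}>2^{m_t-t-2}\ge|\mathrm{dom}\,c|, \tag{6}$$
so some string of $S$ has no label.

By (4), and since there are $2^{n_t}(t+1)=B_t$ pairs $(\rho,k)$,
$$\mathcal S^i_t=\{S^i_{t,\rho,k}:|\rho|=n_t,\ k\le t\} \tag{7}$$
is a $t$-list. The sequence $(\mathcal S^i_t)_t$ is $A$-computable: $q_0,\dots,q_{i-1}$ and programs for $M_0,\dots,M_i$ are finitely much information, and (3) compares exact rationals.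

**Lemma 1.5 (greedy labelling).** From a $t$-list $\mathcal S$ one can compute a $t$-labelling that hits it.

*Proof.* Choose pairwise distinct strings $Y_{S,\ell}\in S$ for $S\in\mathcal S$ and $\ell\le t$, one after the other, and give $Y_{S,\ell}$ the label $\ell$; label nothing else. The number of strings needed is at most
$$(t+1)B_t=(t+1)^22^{n_t}\le2^{n_t+2t}\le2^{n_t+4t+8}=2^{m_t-t-2}<2^{m_t-t-1}\le|S|,$$
so there is always an unused string in $S$, and the domain is small enough. $\square$

### Proof of Proposition 1.1

Let $A=\emptyset$. Once $q_0,\dots,q_{i-1}$ are fixed, $(\mathcal S^i_t)_t$ is computable, and by Lemma 1.5 there is an index $e$ of a total computable function such that $c_t=\Phi_e(t)$ is a $t$-labelling hitting $\mathcal S^i_t$ for every $t$. Call such an $e$ good for $i$.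

We build $Z$ in phases. Phase $i$ starts with $k_i$, an index $e_i$ good for $i$, and $Z\upharpoonright n_{k_i}$; here $k_0=0$. Set $q_i=2^{-i-n_{k_i}}$. Now $q_0,\dots,q_i$ are fixed, so we can choose $e_{i+1}$ good for $i+1$. Let $\ell$ be the code of the pair $(B\upharpoonright i,e_{i+1})$, and let $t^*=\max(k_i,\ell)$. For $t=k_i,\dots,t^*$ in turn, with $\rho=Z\upharpoonright n_t$, choose $Y_t\in S^i_{t,\rho,k_i}$ as follows. If $t<t^*$, let $Y_t\notin\mathrm{dom}\,c_t$; this is possible by (6). If $t=t^*$, let $c_t(Y_t)=\ell$; this is possible because $c_{t^*}$ hits the list and $\ell\le t^*$. Put $k_{i+1}=t^*+1$.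

To compute $B$ from $Z$, hard-wire $e_0$. Given $e_i$ and $k_i$, find the least $t\ge k_i$ with $Y_t\in\mathrm{dom}\,\Phi_{e_i}(t)$. This is $t^*$, and the label of $Y_{t^*}$ is the code of $(B\upharpoonright i,e_{i+1})$. With $k_{i+1}=t^*+1$ we continue. By Lemma 1.4, $Z$ is computably random. $\square$

One detail explains the definition (7). The index $e_{i+1}$ is part of the message $\ell$, and $k_{i+1}$ depends on $\ell$. So $e_{i+1}$ must be chosen before $k_{i+1}$ is known, and therefore the list contains the safe sets for all possible starting points $k\le t$.

## 2. From computable oracles to Martin-Löf random oracles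

What changes if $A$ is not computable, and $Z$ must compute $A$ and be computably random relative to $A$? Lemmas 1.2 to 1.5 hold for every $A$. The construction of $Z$ may use any information it likes. The only step that used the computability of $A$ is in the decoder: it must compute the labelling $c_t$ from $t$, and $c_t$ was computed from $\mathcal S^i_t$, which now requires $A$. But $A$ is what the decoder is trying to find.

The sensible first attempt is to let the decoder use the part of $A$ it has already decoded. In phase $i$ it has a finite initial segment of $A$, and it must know a labelling for block $t$ in order to read more of $A$ there. The list $\mathcal S^i_t$ is computed from $A$ with some number of queries, and nothing bounds these queries by the part of $A$ that the earlier blocks have conveyed. This is where the attempt stops. It cannot be repaired for all $A$, as the following facts show.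

**Definition (DNC and PA).** A set $Z$ is diagonally noncomputable (DNC) if there is a total $f\le_TZ$ with $f(n)\ne\Phi_n(n)$ for all $n$ (this holds automatically when $\Phi_n(n)\uparrow$); such an $f$ is a DNC function. A set is of DNC degree if it is Turing equivalent to a DNC set; this just says that it computes a DNC function. A set is of PA degree if it computes a complete consistent extension of Peano arithmetic; equivalently, if it computes a $\{0,1\}$-valued DNC function.

For example, $\emptyset'$ computes the function $f$ with $f(n)=1$ if $\Phi_n(n)\downarrow=0$, and $f(n)=0$ otherwise. This is a $\{0,1\}$-valued DNC function, so every $A\ge_T\emptyset'$ is of PA degree. We quote three known facts; only (c) is used in a proof below.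

* (a) A set $A$ is low for CR (every computably random set is computably random relative to $A$) if and only if $A$ is computable.
* (b) Every $\Delta^0_2$ set that is not of DNC degree is a base for CR.
* (c) No set of PA degree is a base for CR.

By (a), for noncomputable $A$ we cannot just take an arbitrary computably random $Z\ge_TA$. By (c), $\emptyset'$ is not a base. So the decoding must use something about $A$.

**Definition (ML-random).** A set $Z$ is Martin-Löf random (ML-random) if $Z\notin\bigcap_iU_i$ for every uniformly $\Sigma^0_1$ sequence of open classes $(U_i)_{i\in\mathbb N}$ with $\mu(U_i)\le2^{-i}$.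

For instance, $000\dots$ is not ML-random: let $U_i$ be the class of sequences that begin with $0^i$.

Here are the results to be proved. The first two answer the question for ML-random sets; the third replaces randomness by a computability condition.

**Theorem 2.1.** Let $A$ be ML-random with $A\not\ge_T\emptyset'$. Then for every set $B$ there is a set $Z\ge_TA\oplus B$ that is computably random relative to $A$. In particular $A$ is a base for CR.

**Theorem 2.2.** For a ML-random set $A$ the following are equivalent: (i) $A$ is a base for CR; (ii) $A\not\ge_T\emptyset'$; (iii) $A$ is not of PA degree.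

**Theorem 2.3.** If $A$ computes no DNC function bounded by a computable function, then for every $B$ there is $Z\ge_TA\oplus B$ that is computably random relative to $A$. In particular every set not of DNC degree is a base for CR, so the hypothesis $\Delta^0_2$ in (b) is unnecessary.

**Corollary 2.4.** There is a ML-random set that is a base for CR.

*Proof of Corollary 2.4 from Theorem 2.1.* Take the complement $P$ of a component of measure at most $\frac12$ of a universal ML-test. It is a nonempty $\Pi^0_1$ class of ML-random sets. By the Low Basis Theorem (Jockusch–Soare) $P$ has a member $A$ with $A'\le_T\emptyset'$. If $\emptyset'\le_TA$, then $\emptyset''\le_TA'\le_T\emptyset'$, which is false. So $A\not\ge_T\emptyset'$, and Theorem 2.1 applies. $\square$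

## 3. Labellings that are right infinitely often

Look again at the proof of Proposition 1.1. At most blocks the construction sends nothing, and for that it uses only (6), which does not require that $c_t$ hit anything. The labelling must hit the list only at the one block per phase where the message is sent. So a wrong labelling does no harm, and it is enough to have labellings that are right infinitely often. We shall also allow them to be undefined sometimes.

> **(G)** For every $A$-computable sequence $(\mathcal S_t)_t$ with each $\mathcal S_t$ a $t$-list, there is a partial computable function $c$ such that $c(t)$ is a $t$-labelling whenever $c(t)\downarrow$, and for infinitely many $t$, $c(t)\downarrow$ and $c(t)$ hits $\mathcal S_t$.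

Here $c$ is partial computable without any oracle; only the lists depend on $A$. If $A$ is computable, Lemma 1.5 gives (G) with a total $c$ that hits every time. The next case is almost as simple: guess the whole list by a single value.

**Lemma 3.1.** If $A$ computes no DNC function bounded by a computable function, then $A$ satisfies (G).

*Proof.* Let $(\mathcal S_t)_t$ be an $A$-computable sequence of $t$-lists, and let $f(t)$ be the code of $\mathcal S_t$.

**Step 1: a computable function guesses $f$ infinitely often.** There are only finitely many $t$-lists and they can be listed effectively from $t$. So $f\le h$ for some computable $h$. Suppose $f(t)=\Phi_t(t)$ for only finitely many $t$. At each of these $t$ change $f(t)$ to an element of $\{0,1\}$ different from $\Phi_t(t)$. The result is a DNC function computable from $A$ and bounded by $\max(h,1)$, contrary to the hypothesis. So $f(t)=\Phi_t(t)$ for infinitely many $t$.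

**Step 2: turn guesses into labellings.** If $\Phi_t(t)\downarrow$ and is the code of a $t$-list, let $c(t)$ be the $t$-labelling that Lemma 1.5 computes from that list. Otherwise let $c(t)\uparrow$. Then $c$ is partial computable, its values are $t$-labellings, and $c(t)$ hits $\mathcal S_t$ whenever $f(t)=\Phi_t(t)$. $\square$

This argument does not apply to any ML-random set, as we now check.

**Lemma 3.2.** Every ML-random set $A$ computes a DNC function bounded by a computable function.

*Proof.* Code strings of length $n$ by numbers below $2^{n+1}$, and let $f(n)$ be the code of $A\upharpoonright n$. The classes $D_n=\{X:\Phi_n(n)\downarrow\text{ is the code of }X\upharpoonright n\}$ are uniformly $\Sigma^0_1$ and $\mu(D_n)\le2^{-n}$. So the classes $\bigcup_{n>i}D_n$ are uniformly $\Sigma^0_1$ of measure at most $\sum_{n>i}2^{-n}=2^{-i}$. Since $A$ is ML-random, $A$ lies in only finitely many $D_n$, that is, $f(n)=\Phi_n(n)$ for only finitely many $n$. Change $f$ at these $n$ to a value in $\{0,1\}$ different from $\Phi_n(n)$. $\square$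

So for ML-random $A$ one needs another way to obtain (G), which Section 5 gives. First we see that (G) is enough.

## 4. Decoding when the labellings are partial

**Proposition 4.1.** If $A$ satisfies (G), then for every $B$ there is $Z\ge_TA\oplus B$ that is computably random relative to $A$.

Suppose we repeat the construction of Section 1 with labellings $c_t=\Phi_{e_i}(t)$ as in (G). Where is the difficulty? The decoder used to look for the least $t\ge k_i$ with $Y_t\in\mathrm{dom}\,c_t$. Now $\Phi_{e_i}(t)$ may be undefined for some $t$ with $k_i\le t<t^*$, and the decoder waits there forever. If instead it runs all computations $\Phi_{e_i}(t)$ in parallel and takes the first block found to be labelled, it may find a block $t>t^*$ before it finds $t^*$: the computation at $t$ may be faster, and $Y_t$, chosen in a later phase with a different index in mind, may lie in $\mathrm{dom}\,\Phi_{e_i}(t)$.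

The remedy is to order blocks by the time at which their labelling appears, with this time counted so as to be at least the block number. If the labelling of $t^*$ appears at stage $s^*$, then only blocks $t\le s^*$ can come earlier in this order. So the phase should go on, sending nothing, until block $s^*$.

*Proof of Proposition 4.1.* Fix $A$ and $B$, and let $M_0,M_1,\dots$ be as in Section 1.

**Step 1: indices.** This step fixes what the decoder will be told. Given $q_0,\dots,q_{i-1}$, the sequence $(\mathcal S^i_t)_t$ in (7) is an $A$-computable sequence of $t$-lists. By (G) there is an index $e$ such that $\Phi_e(t)$ is a $t$-labelling whenever it is defined, and for infinitely many $t$ it is defined and hits $\mathcal S^i_t$. Call such an $e$ suitable for $i$ (relative to $q_0,\dots,q_{i-1}$).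

**Step 2: stages.** This step defines the order in which the decoder searches. Fix a computable pairing function with $t\le\langle t,u\rangle$. If $\Phi_e(t)$ halts in exactly $u$ steps, put $s_e(t)=\langle t,u\rangle$. Then $s_e(t)\ge t$, and $s_e$ is injective on its domain.

**Step 3: construction of $Z$.** Phase $i$ starts with $k_i$, an index $e_i$ suitable for $i$, and $Z\upharpoonright n_{k_i}$. Initially $k_0=0$ and $e_0$ is suitable for $0$. In phase $i$ we do the following.

1. Set $q_i=2^{-i-n_{k_i}}$, so that $N_{i,k_i}=\sum_{j\le i}q_jM_j$. Now $q_0,\dots,q_i$ are fixed; choose $e_{i+1}$ suitable for $i+1$. Let $\ell$ be the code of the pair $((A\oplus B)\upharpoonright i,\ e_{i+1})$.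
2. Since $e_i$ is suitable, choose $t^*\ge\max(k_i,\ell)$ such that $\Phi_{e_i}(t^*)\downarrow$ hits $\mathcal S^i_{t^*}$. Let $s^*=s_{e_i}(t^*)\ge t^*$.
3. For $t=k_i,k_i+1,\dots,s^*$ in turn, let $\rho=Z\upharpoonright n_t$, write $c_t=\Phi_{e_i}(t)$ if this is defined, and choose block $Y_t$:
   * if $t=t^*$, choose $Y_t\in S^i_{t,\rho,k_i}$ with $c_t(Y_t)=\ell$;
   * if $t\ne t^*$ and $\Phi_{e_i}(t)\downarrow$, choose $Y_t\in S^i_{t,\rho,k_i}\setminus\mathrm{dom}\,c_t$;
   * if $\Phi_{e_i}(t)\uparrow$, choose any $Y_t\in S^i_{t,\rho,k_i}$.
4. Put $k_{i+1}=s^*+1>k_i$.

The choices in item 3 are possible. Since $k_i\le t$, the set $S^i_{t,\rho,k_i}$ is a member of $\mathcal S^i_t$. In the first case $c_{t^*}$ hits this member and $\ell\le t^*$. In the second case use (6). In the third case the set is nonempty by (4).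

**Step 4: $Z$ computes $A\oplus B$.** The numbers $e_0$ and $k_0=0$ are hard-wired. Given $e_i$ and $k_i$, the decoder runs through $s=0,1,2,\dots$ and looks for the least $s=\langle t,u\rangle$ such that $t\ge k_i$, $\Phi_{e_i}(t)$ halts in exactly $u$ steps with output a $t$-labelling $c_t$, and $Y_t\in\mathrm{dom}\,c_t$. For each $s$ this can be decided using $Z$.

We claim that the decoder finds $s=s^*$ and thus $t=t^*$. By construction $s^*$ has the required properties. Suppose a smaller $s=\langle t,u\rangle$ has them too. Then $s=s_{e_i}(t)$, so $t\le s<s^*$, and $t\ne t^*$ because $s_{e_i}(t^*)=s^*\ne s$. Hence $t\in[k_i,s^*]$, $t\ne t^*$ and $\Phi_{e_i}(t)\downarrow$, and the construction made $Y_t\notin\mathrm{dom}\,c_t$, a contradiction.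

So the decoder obtains $c_{t^*}(Y_{t^*})=\ell$, and from it $(A\oplus B)\upharpoonright i$ and $e_{i+1}$, together with $k_{i+1}=s^*+1$. Iterating, it computes $A\oplus B$.

**Step 5: $Z$ is computably random relative to $A$.** All blocks $t$ with $k_i\le t<k_{i+1}$ were chosen in $S^i_{t,\rho,k_i}$ with $\rho=Z\upharpoonright n_t$, whatever the case. So Lemma 1.4 applies. $\square$

**Proof of Theorem 2.3.** The main statement follows from Lemma 3.1 and Proposition 4.1. A set that is not of DNC degree computes no DNC function at all, bounded or not, so the main statement (with $B=\emptyset$) shows that it is a base for CR. $\blacksquare$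

## 5. One labelling for most oracles: incomplete ML-random sets satisfy (G)

For ML-random $A$ we do not guess the list $\mathcal S_t$. Instead we use that a single labelling can hit the lists of most oracles at once. Let $\mathcal S_t=\Gamma^A(t)$ with a Turing functional $\Gamma$. A labelling chosen at random hits any given $t$-list with probability close to $1$, so by averaging some labelling hits $\Gamma^X(t)$ for all $X$ outside a class of small measure. Randomness should keep $A$ out of that class for almost all $t$.

There is one obstacle. To compute such a labelling, we need to know $\Gamma^X(t)$ for the oracles $X$ concerned, and so at some stage we must stop waiting for further $X$ on which $\Gamma^X(t)$ converges. The functional may converge on a class whose measure we do not know, and nothing tells us when $A$ has been reached. The first stage at which $\Gamma^A(t)$ converges is a function $g(t)$ that is only $A$-computable. We need a partial computable stopping time $s(t)$ with $g(t)\le s(t)$ for infinitely many $t$. The enumeration of the halting problem supplies one: if $g(t)$ exceeded the time at which $t$ enters $\emptyset'$ for almost all $t\in\emptyset'$, then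 $A$ would compute $\emptyset'$. This is where the hypothesis $A\not\ge_T\emptyset'$ enters.

**Lemma 5.1.** If $A$ is ML-random and $A\not\ge_T\emptyset'$, then $A$ satisfies (G).

*Proof.* Let $\mathcal S_t=\Gamma^A(t)$ be a $t$-list for every $t$. Write $\Gamma^X(t)[s]\downarrow$ if $\Gamma^X(t)$ halts within $s$ steps, hence querying only $X\upharpoonright s$, and outputs a $t$-list. For $t\in\emptyset'$ let $s(t)$ be the stage at which $t$ enters $\emptyset'$, and put
$$C_t=\{X:\Gamma^X(t)[s(t)]\downarrow\},\qquad \mathrm{Bad}_t(c)=\{X\in C_t:c\text{ does not hit }\Gamma^X(t)\}$$
for a $t$-labelling $c$. Whether $X$ belongs to these classes depends only on $X\upharpoonright s(t)$. So they are clopen and are computed uniformly from $t$, $s(t)$ and $c$, and their measures are computable rationals.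

**Step 1: a labelling that is bad for few oracles.** We show that for $t\in\emptyset'$ there is a $t$-labelling $c$ with $\mu(\mathrm{Bad}_t(c))\le2^{-t}$. Write $m=m_t$ and $\pi=2^{-t-3}/(t+1)$. Choose $c$ at random: independently for each $Y\in\{0,1\}^m$, give $Y$ the label $\ell$ with probability $\pi$ for each $\ell\le t$, and no label with the remaining probability $1-(t+1)\pi=1-2^{-t-3}$.

First, the domain. Its expected size is $2^m\cdot2^{-t-3}=2^{m-t-3}$. By Markov's inequality, $|\mathrm{dom}\,c|>2^{m-t-2}$ has probability at most $\frac12$.

Second, hitting. Fix $X\in C_t$. Since $t+1\le2^t$, we have $\pi\ge2^{-2t-3}$. A given $S\in\Gamma^X(t)$ has at least $2^{m-t-1}$ elements, so for a given $\ell\le t$ the probability that no $Y\in S$ gets the label $\ell$ is at most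
$$(1-\pi)^{2^{m-t-1}}\le\exp(-2^{m-3t-4})=\exp(-2^{n_t+2t+6})\le2^{-2^{n_t+2t+6}}\le2^{-(n_t+3t+2)}.$$
Here we used $1-\pi\le e^{-\pi}$, then $m-3t-4=n_t+2t+6$ from (1), and finally $2^{n_t+2t+6}=64\cdot2^{n_t+2t}\ge64(n_t+2t+1)\ge n_t+3t+2$. There are at most $(t+1)B_t=(t+1)^22^{n_t}\le2^{n_t+2t}$ pairs $(S,\ell)$. So $c$ fails to hit $\Gamma^X(t)$ with probability at most $2^{n_t+2t}\cdot2^{-(n_t+3t+2)}=2^{-t-2}$.

Third, averaging over oracles. Integrating over $X\in C_t$ (a finite sum, since only $X\upharpoonright s(t)$ matters), the expected value of $\mu\{X\in C_t:c\text{ does not hit }\Gamma^X(t)\}$ is at most $2^{-t-2}$. By Markov's inequality this measure exceeds $2^{-t}$ with probability at most $\frac14$. Since $\frac12+\frac14<1$, some outcome $c$ has $|\mathrm{dom}\,c|\le2^{m-t-2}$ and $\mu(\mathrm{Bad}_t(c))\le2^{-t}$.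

**Step 2: definition of $c(t)$.** This step makes the choice effective. Given $t$, wait for $t$ to enter $\emptyset'$. If this happens, we know $s(t)$; search through the finitely many $t$-labellings and let $c(t)$ be the first one with $\mu(\mathrm{Bad}_t(c(t)))\le2^{-t}$. It exists by Step 1. If $t\notin\emptyset'$, then $c(t)\uparrow$. So $c$ is partial computable, and $c(t)$ is a $t$-labelling whenever it is defined.

**Step 3: $A\in\mathrm{Bad}_t(c(t))$ for only finitely many $t\in\emptyset'$.** This step uses that $A$ is ML-random. The classes
$$V_i=\bigcup_{t>i,\ t\in\emptyset'}\mathrm{Bad}_t(c(t))$$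
are uniformly $\Sigma^0_1$, and $\mu(V_i)\le\sum_{t>i}2^{-t}=2^{-i}$. If $A$ were in infinitely many of the classes $\mathrm{Bad}_t(c(t))$, it would be in $\bigcap_iV_i$, contradicting ML-randomness.

**Step 4: $A\in C_t$ for infinitely many $t\in\emptyset'$.** This step uses $A\not\ge_T\emptyset'$. Let $g(t)$ be the least $s$ with $\Gamma^A(t)[s]\downarrow$. Since $\Gamma^A(t)$ is a $t$-list for every $t$, $g$ is total and $A$-computable. For $t\in\emptyset'$ we have $A\in C_t$ if and only if $g(t)\le s(t)$. Suppose $A\in C_t$ for only finitely many $t\in\emptyset'$. Then $s(t)<g(t)$ for almost all $t\in\emptyset'$. So for almost all $t$, $t\in\emptyset'$ if and only if $t$ has entered $\emptyset'$ by stage $g(t)$. This gives $\emptyset'\le_TA$, a contradiction.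

By Steps 3 and 4, for infinitely many $t\in\emptyset'$ we have $A\in C_t\setminus\mathrm{Bad}_t(c(t))$. For each of these, $c(t)$ is defined and hits $\Gamma^A(t)=\mathcal S_t$. $\square$

## 6. Theorem 2.1 and the dividing line at $\emptyset'$

**Proof of Theorem 2.1.** By Lemma 5.1, $A$ satisfies (G). Apply Proposition 4.1. For the last sentence take $B=\emptyset$. $\blacksquare$

With Theorem 2.1 proved, the proof of Corollary 2.4 is complete.

**Proof of Theorem 2.2.** (ii)$\Rightarrow$(i) is Theorem 2.1. (i)$\Rightarrow$(iii) is fact (c) in Section 2. For (iii)$\Rightarrow$(ii), recall from Section 2 that $\emptyset'$ computes a $\{0,1\}$-valued DNC function, so every $A\ge_T\emptyset'$ is of PA degree. $\blacksquare$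

## 7. Null classes, downward closure and DNC degrees

Four statements follow quickly.

**Almost every set is a base for CR.** Almost every set is ML-random, and the sets computing $\emptyset'$ form a null class (Sacks). So Theorem 2.1 applies to almost every set.

**Downward closure.** Let $B\le_TA$, and let $Z\ge_TA$ be computably random relative to $A$. Then $Z\ge_TB$, and $Z$ is computably random relative to $B$, because every $B$-computable martingale is $A$-computable. So every set computable from a ML-random set that does not compute $\emptyset'$ is a base for CR.

**A $\Delta^0_2$ base of DNC degree exists.** The low ML-random set $A$ in the proof of Corollary 2.4 is $\Delta^0_2$, and it computes a DNC function (Kučera; see Lemma 3.2). It is a base for CR. So for $\Delta^0_2$ sets, not being of DNC degree is sufficient for being a base, by fact (b), but not necessary.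

**Stephan's theorem.** A ML-random set of PA degree computes $\emptyset'$. Indeed, otherwise Theorem 2.1 would make it a base for CR, contradicting fact (c).

These arguments do not settle whether every set that is not of PA degree, ML-random or not, is a base for CR. They give the full classification within the ML-random sets, and a positive answer for all sets that compute no computably bounded DNC function.
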